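\title{An elementary derivation in six variables\\ whose kernel is not finitely generated}

\begin{abstract}
Over every field of characteristic $0$ we give an elementary derivation of the polynomial ring in six variables whose kernel is not a finitely generated algebra. The example belongs to a family of derivations attached to a plane cubic $C$ and a line bundle $N$ of degree $0$ on $C$, and in this family the kernel is finitely generated exactly when $N$ is torsion. It follows that all elementary derivations with $m$ constant variables and $r$ further variables have finitely generated kernel if and only if $m\le 2$ or $r\le 2$.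
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $k$ is a field of characteristic $0$ and $k^{[n]}$ is the polynomial ring in $n$ variables over $k$. A $k$-derivation $D$ of $B=k^{[n]}$ is \emph{elementary} if there are a system of variables $X_1,\dots,X_n$ of $B$ and integers $m,r\ge0$ with $m+r=n$ such that
\begin{equation}\label{eq:elem}
D=\sum_{j=1}^{r}a_j(X_1,\dots,X_m)\,\frac{\partial}{\partial X_{m+j}} .
\end{equation}
Thus $D$ kills $X_1,\dots,X_m$ and sends the other variables into $k[X_1,\dots,X_m]$. We say that \eqref{eq:elem} has \emph{type} $(m,r)$; some $a_j$ may be zero, so one derivation can have several types. Since $D$ lowers the degree in $X_{m+1},\dots,X_n$, it is locally nilpotent: every element of $B$ is killed by a power of $D$.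

Write $X'=(X_1,\dots,X_m)$, $X''=(X_{m+1},\dots,X_n)$ and $a=(a_1,\dots,a_r)$. Taylor's formula reads
\[
\varphi\bigl(X',\,X''+\lambda a(X')\bigr)=\sum_{i\ge0}\frac{\lambda^i}{i!}\,D^i\varphi ,
\]
so $\ker D$ is the ring of polynomials invariant under the translations $X''\mapsto X''+\lambda a(X')$. Some invariants are visible at once: the variables $X_1,\dots,X_m$ and the elements $a_iX_{m+j}-a_jX_{m+i}$. After one nonzero $a_j$ is inverted they generate the kernel (see the proof of Lemma~\ref{lem:free}). Without inverting, a polynomial in the visible invariants may be divisible by $a_j$, and the quotient is again an invariant, possibly a new one. The issue is whether this process of division stops.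

Van den Essen and Janssen proved that elementary derivations of $k^{[n]}$ with $n<6$ have finitely generated kernels. In dimension $7$ this fails: the kernel of
\[
x^3\frac{\partial}{\partial s}+y^3\frac{\partial}{\partial t}+z^3\frac{\partial}{\partial u}+x^2y^2z^2\frac{\partial}{\partial v}
\]
on $k[x,y,z,s,t,u,v]$ is not finitely generated (Roberts; Deveney and Finston), and similar examples exist in every higher dimension. In dimension $6$, Freudenburg constructed a triangular, but not elementary, derivation whose kernel is not finitely generated. The remaining case is posed in \cite{LND}: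

\begin{quote}
\emph{Is the kernel of every elementary derivation of $k^{[6]}$ a finitely generated $k$-algebra?}
\end{quote}

The simplest cases suggest a positive answer: whenever $m\le2$ or $r\le2$, the kernel of a nonzero $D$ is even a polynomial ring, generated by elements of degree at most one in $X''$ (Section~\ref{sec:free}). In dimension $6$ this leaves only the type $(3,3)$. There the answer is negative. A counterexample on $B=k[x,y,z,u,v,w]$ is $D=f\partial_u+g\partial_v+h\partial_w$ with
\begin{equation}\label{eq:example}
f=x^3-y^2z,\qquad g=z^3(z-x),\qquad h=x^2y(x+y).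
\end{equation}

The example is best understood in a family. Let $R=k[x,y,z]$ with its standard grading, let $f\in R_3$ be irreducible, let $C=\{f=0\}\subset\mathbb P^2$, an integral plane cubic over $k$, and let $g,h\in R_4$. For forms $F_1,\dots,F_l$ we write $(F_1,\dots,F_l)\mathcal O_C$ for the ideal sheaf on $C$ that they generate, that is, the image of $\bigoplus_i\mathcal O_C(-\deg F_i)\to\mathcal O_C$. Consider the following hypothesis.
\begin{itemize}
\item[\textbf{(H)}] The ideal sheaf $\mathcal W=(g,h)\mathcal O_C$ is nonzero and invertible, and $\dim_kH^0(\mathcal O_C/\mathcal W)=3$.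
\end{itemize}
In words, the quartics $g$ and $h$ have three common zeros on $C$, counted with multiplicity, and these are locally cut out by one equation. Under (H) put
\[
B=R[u,v,w],\qquad D=f\partial_u+g\partial_v+h\partial_w,\qquad A=\ker D,\qquad N=\mathcal W^{-1}\otimes\mathcal O_C(-1).
\]
A line also meets $C$ in three points, so $N$ is a line bundle of degree $0$. It compares the common zeros of $g$ and $h$ with a line section: $N^d=N^{\otimes d}$ is trivial exactly when $d$ times these three points are cut out on $C$ by a curve of degree $d$ (Lemma~\ref{lem:trivial}).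

\begin{theorem}\label{thm:criterion}
Under \textup{(H)}, $A$ is a finitely generated $k$-algebra if and only if $N$ is a torsion element of $\operatorname{Pic}(C)$.
\end{theorem}

\begin{theorem}\label{thm:example}
For $f,g,h$ as in \eqref{eq:example}, hypothesis \textup{(H)} holds and $H^0(C,N^d)=0$ for all $d\ge1$. Hence $N$ is not torsion, and $\ker D$ is not finitely generated.
\end{theorem}

\begin{theorem}\label{thm:types}
Let $m,r\ge0$. Every elementary derivation \eqref{eq:elem} of type $(m,r)$ of $k^{[m+r]}$ has finitely generated kernel if and only if $m\le2$ or $r\le2$. If $m\le2$ or $r\le2$ and $D\ne0$, the kernel is a polynomial ring in $m+r-1$ variables.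
\end{theorem}

Theorem~\ref{thm:example} answers the question and uses only the implication ``not torsion $\Rightarrow$ not finitely generated'' of Theorem~\ref{thm:criterion}. By Theorem~\ref{thm:types}, elementary counterexamples exist in every dimension $n\ge6$, and the result of van den Essen and Janssen is recovered, because $m+r\le5$ forces $m\le2$ or $r\le2$.

Section~\ref{sec:free} computes the kernel when the module of syzygies of the $a_j$ is free and deduces Theorem~\ref{thm:types} from Theorem~\ref{thm:example}. Section~\ref{sec:hand} shows the mechanism of the counterexample by hand and isolates the one step that needs cohomology. Sections~\ref{sec:cubic} and~\ref{sec:sheaf} carry out that step, and Sections~\ref{sec:criterion} and~\ref{sec:cusp} prove Theorems~\ref{thm:criterion} and~\ref{thm:example}.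

\section{Free syzygies}\label{sec:free}

An invariant that is linear in $X''$ is the same thing as a syzygy of $a_1,\dots,a_r$. When the syzygies form a free module, there are no invariants beyond those they generate. We prove this over a unique factorization domain, because the lemma will also be applied to the local rings of $\mathbb P^2$.

\begin{lemma}\label{lem:free}
Let $S$ be a unique factorization domain containing $\mathbb Q$, let $r\ge1$, let $a_1,\dots,a_r\in S$ have greatest common divisor $1$, and let $D=\sum_ja_j\,\partial/\partial T_j$ on $S[T_1,\dots,T_r]$. Suppose that the $S$-module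
\[
K=\Bigl\{\sum_j\alpha_jT_j\ :\ \alpha_j\in S,\ \sum_j\alpha_ja_j=0\Bigr\}
\]
is free with basis $\kappa_1,\dots,\kappa_{r-1}$. Then $\ker D=S[\kappa_1,\dots,\kappa_{r-1}]$, and this is a polynomial ring in $r-1$ variables over $S$.
\end{lemma}

\begin{proof}
The $\kappa_i$ are linear forms that are linearly independent over $\operatorname{Frac}S$. They are part of a system of variables of $(\operatorname{Frac}S)[T_1,\dots,T_r]$, hence algebraically independent over $S$. So $S'=S[\kappa_1,\dots,\kappa_{r-1}]$ is a polynomial ring over $S$ and a unique factorization domain, and $S'\subseteq\ker D$.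

Fix $j$ with $a=a_j\ne0$ and put $Y_i=T_i-(a_i/a)T_j$ for $i\ne j$. Then $S_a[T_1,\dots,T_r]=S_a[Y_i:i\ne j][T_j]$, $DY_i=0$ and $DT_j=a$, so in these variables $D=a\,\partial/\partial T_j$. Since $S$ is a domain containing $\mathbb Q$, a polynomial killed by $a\,\partial/\partial T_j$ does not involve $T_j$. The kernel of $D$ on $S_a[T_1,\dots,T_r]$ is therefore $S_a[Y_i:i\neq j]$, which lies in $S'_a$ because $aY_i=aT_i-a_iT_j\in K$.

Now let $\varphi\in\ker D$. For each nonzero $a_j$ there is $M$ with $a_j^M\varphi\in S'$. Write $\varphi=\psi/b$ with $\psi,b\in S'$ coprime. Then $b$ divides $a_j^M\psi$, hence $a_j^M$, in $S'$. A divisor of a nonzero element of $S$ in the polynomial ring $S'$ has degree $0$, so $b\in S$. A prime factor of $b$ would divide every nonzero $a_j$, which $\gcd=1$ excludes. So $b$ is a unit and $\varphi\in S'$.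
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:types}, assuming Theorem~\ref{thm:example}]
Let $m\le2$ or $r\le2$, and put $S=k[X_1,\dots,X_m]$, $T_j=X_{m+j}$. If $D=0$, the kernel is the whole ring. Let $D\ne0$, so $r\ge1$. Dividing all $a_j$ by their greatest common divisor does not change the kernel, so we assume $\gcd=1$. The module $K$ of Lemma~\ref{lem:free} is the kernel of the nonzero map $S^r\to S$ given by the $a_j$, so it has rank $r-1$, and it suffices to show that it is free.

If $r=1$, then $K=0$. If $r=2$, then $\alpha_1a_1=-\alpha_2a_2$ with $a_1,a_2$ coprime gives $(\alpha_1,\alpha_2)=\beta(a_2,-a_1)$ for some $\beta\in S$, so $K$ is free on $a_2T_1-a_1T_2$. If $m\le2$, consider the exact sequence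
\[
0\to K\to S^r\to S\to S/(a_1,\dots,a_r)\to0 .
\]
The ring $S$ has global dimension $m\le2$, so the second syzygy module $K$ is projective, and a finitely generated projective $S$-module is free (Quillen--Suslin; for $m=2$, Seshadri). In each case Lemma~\ref{lem:free} shows that the kernel is a polynomial ring in $r-1$ variables over $S$.

Let $m\ge3$ and $r\ge3$. Take $D$ and $A=\ker D$ from Theorem~\ref{thm:example}, adjoin $m-3$ variables $Z'$ to $x,y,z$ and $r-3$ variables $Z''$ to $u,v,w$, and let $D$ kill all new variables. The result is elementary of type $(m,r)$. It acts coefficientwise on $B[Z',Z'']$, so its kernel is $A[Z',Z'']$. This ring has $A$ as a quotient, so it is not finitely generated.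
\end{proof}

In type $(3,3)$ the module $K$ need not be free. For $(a_1,a_2,a_3)=(x,y,z)$ it has rank $2$, but its elements of lowest degree, $yT_1-xT_2$, $zT_1-xT_3$, $zT_2-yT_3$, are linearly independent over $k$, so $K/(x,y,z)K$ has dimension at least $3$. Hypothesis (H) will make the syzygies of $f,g,h$ free locally at every point of $\mathbb P^2$. Lemma~\ref{lem:free} then describes the kernel locally, and the passage from local to global is where finite generation is decided.

\section{The mechanism, by hand}\label{sec:hand}

\subsection*{The bigrading}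
Let $f\in R_3$ and $g,h\in R_4$. Bigrade $B=R[u,v,w]$ by
\[
\deg x=\deg y=\deg z=(0,1),\qquad \deg u=(1,-4),\qquad \deg v=\deg w=(1,-3).
\]
The first degree is the degree in $u,v,w$. Each of $u\mapsto f$, $v\mapsto g$, $w\mapsto h$ shifts the bidegree by $(-1,7)$, so $D$ is homogeneous and $A=\bigoplus_{d\ge0,\,n\in\mathbb Z}A_{d,n}$, with $A_{0,n}=R_n$. The visible invariants are
\[
s=fv-gu\in A_{1,0},\qquad s'=fw-hu\in A_{1,0},\qquad t=gw-hv\in A_{1,1}.
\]
The second degree is normalized so that $s$ and $s'$ have second degree $0$. The plan is to show that modulo $s$ and $s'$ there are no nonconstant invariants of second degree $n\le0$, while there are invariants of bidegree $(d,1)$ for every $d$. The latter cannot be products, so each $d$ requires new generators.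

\subsection*{Restriction to the cuspidal cubic}
For the rest of this section $f,g,h$ are as in \eqref{eq:example}. The polynomial $f$ is irreducible, since it has degree $1$ in $z$ with coprime coefficients $x^3$ and $-y^2$. In the chart $y=1$ the curve $C$ is $z=x^3$, an affine line with coordinate $\tau=x$. The only point of $C$ with $y=0$ is the cusp $(0:0:1)$. For a form $F\in R_e$ put $\widetilde F=F(\tau,1,\tau^3)\in k[\tau]$.

\begin{lemma}\label{lem:gap}
Let $F\in R_e$. Then $\widetilde F$ has degree at most $3e$, and the coefficient of $\tau^{3e-1}$ in $\widetilde F$ is zero. If $\widetilde F=0$, then $f$ divides $F$.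
\end{lemma}

\begin{proof}
A monomial $x^iy^jz^l$ with $i+j+l=e$ restricts to $\tau^{i+3l}=\tau^{3e-(2i+3j)}$, and $2i+3j\ne1$. If $\widetilde F=0$, then $x^3-z$ divides $F(x,1,z)$. Homogenizing shows that the prime $f$ divides $y^MF$ for some $M$, hence $F$.
\end{proof}

The missing exponent is the trace of the cusp: the $3e$ zeros, over an algebraic closure of $k$, of a restriction $\widetilde F$ of full degree have sum $0$. We compute
\begin{equation}\label{eq:gh}
\widetilde h=\tau^2(\tau+1),\qquad \widetilde g=\tau^9(\tau^3-\tau)=q\,\widetilde h,\qquad q=\tau^8(\tau-1).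
\end{equation}

Let $\Theta\colon B\to k[\tau][v,w]$ be the ring homomorphism $x\mapsto\tau$, $y\mapsto1$, $z\mapsto\tau^3$, $u\mapsto0$. It kills $f$ and $u$, hence $s$ and $s'$. Let $\xi\in A_{d,n}$. Applying $\Theta$ to $D\xi=0$ gives $\widetilde h\,(q\partial_v+\partial_w)\Theta(\xi)=0$. In the variables $v-qw$ and $w$ the operator $q\partial_v+\partial_w$ is the derivative with respect to $w$, so
\[
\Theta(\xi)=\lambda\,(v-qw)^d,\qquad \lambda=\sum_i\lambda_i\tau^i\in k[\tau].
\]
The coefficient of $w^d$ in $\xi$ lies in $R_{3d+n}$ and restricts to $\pm\lambda\,\tau^{8d}(\tau-1)^d$. Lemma~\ref{lem:gap} now gives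
\begin{equation}\label{eq:lambda}
\deg\lambda\le3n,\qquad \lambda_{3n-1}=d\,\lambda_{3n}.
\end{equation}
For $n<0$ this forces $\lambda=0$. For $n=0$ it says that $\lambda=\lambda_0$ is a constant with $d\lambda_0=0$, so $\lambda=0$ for $d\ge1$ because $\operatorname{char}k=0$. For $n=1$ it leaves the $3$-dimensional space spanned by $1$, $\tau$, $\tau^3+d\tau^2$. A product of two or more nonconstant bihomogeneous invariants with total second degree $1$ has a factor with $n\le0$, so $\Theta$ kills it. Hence $A$ is not finitely generated as soon as $\Theta(A_{d,1})\ne0$ for infinitely many $d$.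

\subsection*{The case $d=1$}
Let $\xi=\alpha u+\beta v+\gamma w\in A_{1,n}$, so $\widetilde\beta=\lambda$ and $\widetilde\gamma=-q\lambda$. If $\lambda=0$, then $f$ divides $\beta$ and $\gamma$, and $\xi-(\beta/f)s-(\gamma/f)s'$ is an invariant of the form $\alpha'u$, hence zero. So $\lambda$ measures exactly what is new modulo $s$ and $s'$, and $A_{1,0}=ks+ks'$. Conversely, forms $\beta,\gamma$ of degree $3+n$ with $\widetilde\gamma=-q\widetilde\beta$ give an invariant: $\beta g+\gamma h$ restricts to zero, so it is divisible by $f$, and we take $\alpha=-(\beta g+\gamma h)/f$. For $n=1$ this produces $t$, with $\lambda=-(\tau^3+\tau^2)$, and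
\begin{align*}
t_2&=xz^2(z-x)\,w-y^3(x+y)\,v-yz^2(z-x)(x+y)\,u, &&\lambda=-(\tau+1),\\
t_3&=z^2(yz-x^2)\,w-y^4\,v-yz^2(yz-x^2-xy)\,u, &&\lambda=-1.
\end{align*}
Indeed, $Dt_2=yz^2(z-x)(x+y)\,(x^3-y^2z-f)=0$, and $Dt_3=0$ follows from
\[
x^2(x+y)(yz-x^2)-y^3z(z-x)=(yz-x^2-xy)\,f .
\]
The three values of $\lambda$ span the whole space allowed by \eqref{eq:lambda}.

\subsection*{The difficulty for $d\ge2$}
Write $\xi=\sum_iu^i\Phi_i$ with $\Phi_i\in R[v,w]$, and let $E=g\partial_v+h\partial_w$. The equation $D\xi=0$ says that $E\Phi_i+(i+1)f\Phi_{i+1}=0$ for all $i$. So $\xi$ is determined by $\Phi_0$, and it exists if and only if $f^i$ divides $E^i\Phi_0$ for $1\le i\le d$. The polynomial $\lambda$ prescribes $\Phi_0$ only modulo $f$, and this settles only the condition $i=1$. The remaining conditions require corrections of $\Phi_0$ of higher order in $f$, and nothing so far says that they can be made. We shall organize these corrections by a filtration of a sheaf on $\mathbb P^2$, whose graded pieces are line bundles on $C$, and the obstructions will vanish because the first cohomology of these line bundles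 does.

\section{Line bundles on a plane cubic}\label{sec:cubic}

From now on $f,g,h$ are arbitrary and satisfy (H). We write $\mathcal O(e)=\mathcal O_{\mathbb P^2}(e)$ and regard sheaves on $C$ as sheaves on $\mathbb P^2$, which does not change their cohomology. We use these standard facts.
\begin{itemize}
\item $H^0(\mathbb P^2,\mathcal O(e))=R_e$ and $H^1(\mathbb P^2,\mathcal O(e))=0$ for all $e\in\mathbb Z$.
\item (Serre) For a coherent sheaf $\mathcal F$ on $\mathbb P^2$, the graded $R$-module $\bigoplus_{n\ge1}H^0(\mathcal F(n))$ is finitely generated.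
\item The curve $C$ is Gorenstein, and by adjunction its dualizing sheaf is $\omega_C\cong\mathcal O(-3+3)|_C=\mathcal O_C$. So $H^1(C,L)$ is dual to $H^0(C,L^{-1})$ for every line bundle $L$ on $C$. This holds whether or not $C$ is smooth, and it is where the degree of $f$ matters.
\item The degree $\deg L=\chi(L)-\chi(\mathcal O_C)$ is additive: $\deg(L\otimes L')=\deg L+\deg L'$.
\end{itemize}
The sequences $0\to\mathcal O(e-3)\to\mathcal O(e)\to\mathcal O_C(e)\to0$ give $H^0(C,\mathcal O_C(e))=(R/f)_e$. In particular $H^0(\mathcal O_C)=k$, and then $\chi(\mathcal O_C)=0$ by duality, so $\deg L=\chi(L)$. Likewise $h^0(\mathcal O_C(1))=3$ and $h^1(\mathcal O_C(1))=h^0(\mathcal O_C(-1))=0$ give $\deg\mathcal O_C(1)=3$. By (H), $\deg\mathcal W=\chi(\mathcal O_C)-\chi(\mathcal O_C/\mathcal W)=-3$. Hence, with $N^d(n)=N^d\otimes\mathcal O_C(n)$,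
\begin{equation}\label{eq:deg}
\deg N^d(n)=3n\qquad\text{for all }d,n .
\end{equation}

\begin{lemma}\label{lem:LB}
Let $L$ be a line bundle on $C$.
\begin{itemize}
\item[\textup{(a)}] If $\deg L<0$, then $H^0(L)=0$.
\item[\textup{(b)}] If $\deg L>0$, then $H^1(L)=0$ and $h^0(L)=\deg L$.
\item[\textup{(c)}] If $\deg L=0$ and $L\not\cong\mathcal O_C$, then $H^0(L)=H^1(L)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $C$ is integral, a nonzero section of $L$ gives an injection $\mathcal O_C\to L$ whose cokernel $\mathcal T$ is supported at finitely many points. Then $\deg L=h^0(\mathcal T)\ge0$, with equality only if $\mathcal T=0$, that is, $L\cong\mathcal O_C$. This proves (a) and the first vanishing in (c). Applying it to $L^{-1}$ and using duality gives the vanishing of $H^1$ in (b) and (c), and then $h^0(L)=\chi(L)=\deg L$.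
\end{proof}

\begin{lemma}\label{lem:trivial}
Let $d\ge1$. Then $N^d\cong\mathcal O_C$ if and only if there is a form $F\in R_d$ with $F\mathcal O_C=\mathcal W^d$.
\end{lemma}

\begin{proof}
Since $\mathcal W$ is locally generated by one nonzero element of a domain, $\mathcal W^{\otimes d}\cong\mathcal W^d$. So $N^d\cong\mathcal O_C$ if and only if $\mathcal O_C(-d)\cong\mathcal W^d$, that is, if and only if some homomorphism $\mathcal O_C(-d)\to\mathcal O_C$ has image $\mathcal W^d$; such a homomorphism is nonzero, hence injective. Homomorphisms $\mathcal O_C(-d)\to\mathcal O_C$ are multiplications by elements of $H^0(\mathcal O_C(d))=(R/f)_d$.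
\end{proof}

\section{The sheaf of invariants}\label{sec:sheaf}

To localize on $\mathbb P^2$ we replace the graded $R$-module of forms of degree $d$ in $u,v,w$ by its associated sheaf
\[
\mathcal S_d=\bigoplus_{i+j+l=d}\mathcal O(4i+3j+3l)\,u^iv^jw^l ,
\]
for which $H^0(\mathcal S_d(n))=B_{d,n}$. The derivation $D$ gives $\mathcal O$-linear maps $\mathcal S_d\to\mathcal S_{d-1}(7)$. Let $\mathcal A_d$ be the kernel, a coherent sheaf; then $\mathcal A=\bigoplus_d\mathcal A_d$ is a sheaf of graded algebras with $\mathcal A_0=\mathcal O$. Nothing is lost, since left exactness of global sections gives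
\[
A_{d,n}=H^0(\mathbb P^2,\mathcal A_d(n)).
\]
The elements $s,s'$ are global sections of $\mathcal A_1$, with no twist. For $0\le j\le d$ let $\mathcal I^j_d\subseteq\mathcal A_d$ be the image of
\[
\mu_{j,d}\colon\mathcal A_{d-j}^{\oplus(j+1)}\to\mathcal A_d,\qquad(\xi_0,\dots,\xi_j)\mapsto\sum_{a=0}^j\xi_a\,s^as'^{\,j-a},
\]
and let $\mathcal I^{j}_d=0$ for $j>d$. Thus $\mathcal I^j_d$ is the degree $d$ part of the $j$th power of the ideal $\mathcal I=(s,s')\mathcal A$. We write $\mathcal I_d=\mathcal I_d^1$ and $\mathcal Q_d=\mathcal A_d/\mathcal I_d$.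

\subsection*{Local structure}
Let $P\in\mathbb P^2$ and $\mathcal O_P=\mathcal O_{\mathbb P^2,P}$. This is a localization of a polynomial ring in two variables over $k$, so it is a unique factorization domain containing $\mathbb Q$. Trivialize $\mathcal O(1)$ at $P$ by setting equal to $1$ one of $x,y,z$ that does not vanish at $P$. Then $f,g,h\in\mathcal O_P$, and the stalk $\mathcal A_P$ is the kernel of $D$ on $\mathcal O_P[u,v,w]$.

The setting has a symmetry: the \emph{exchange} $(v,g,s)\leftrightarrow(w,h,s')$ preserves $D$, $\mathcal W$, $\mathcal A$ and all $\mathcal I^j_d$, and replaces $t$ by $-t$.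

\begin{proposition}\label{prop:local}
Let $P\in\mathbb P^2$. After possibly applying the exchange, there is a linear form $p\in\mathcal O_Pu+\mathcal O_Pv+\mathcal O_Pw$ such that $\mathcal A_P=\mathcal O_P[s,p]$ is a polynomial ring in $s$ and $p$, and
\begin{equation}\label{eq:local}
s'=cs+fp,\qquad t=gp-c's
\end{equation}
for some $c,c'\in\mathcal O_P$. If $P\in C$, then moreover $g$ generates $\mathcal W_P$.
\end{proposition}

\begin{proof}
We first arrange that $f,g$ are coprime in $\mathcal O_P$ and $h=cg+c'f$ with $c,c'\in\mathcal O_P$. If $P\notin C$, then $f$ is a unit, and we take $c=0$, $c'=h/f$. Let $P\in C$. By (H), $\mathcal W_P$ is free of rank one over the local ring $\mathcal O_{C,P}=\mathcal O_P/f$ and is generated by $g$ and $h$, so by Nakayama's lemma one of them generates it. After the exchange it is $g$, which gives $h=cg+c'f$. The element $f$ is prime because $\mathcal O_{C,P}$ is a domain, and $f\nmid g$ because $\mathcal W_P\ne0$. So $f$ and $g$ are coprime.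

Put $p=w-cv-c'u$. Then $Dp=h-cg-c'f=0$, and substituting $w=p+cv+c'u$ gives
\begin{align*}
s'&=f(p+cv+c'u)-(cg+c'f)u=fp+c(fv-gu),\\
t&=g(p+cv+c'u)-(cg+c'f)v=gp-c'(fv-gu).
\end{align*}
Let $\alpha u+\beta v+\gamma w$ be a linear invariant. Subtracting $\gamma p$ leaves an invariant $\alpha'u+\beta'v$ with $\alpha'f+\beta'g=0$, which is a multiple of $s=fv-gu$ because $f,g$ are coprime. The forms $s,p$ are linearly independent, since only $p$ involves $w$ and $s\ne0$. So the module $K$ of Lemma~\ref{lem:free} is free with basis $s,p$, and $\gcd(f,g,h)=1$. The lemma gives $\mathcal A_P=\mathcal O_P[s,p]$.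
\end{proof}

By \eqref{eq:local}, $\mathcal I_P=(s,fp)$. So $s$ and $s'$ generate $\mathcal A$ away from $C$, where $f$ is a unit, and along $C$ they miss the generator $p$ by the factor $f$. The powers of $\mathcal I$ record the order in $f$ by which they miss $p^d$.

\subsection*{The filtration by powers of $\mathcal I$}

\begin{proposition}\label{prop:filtration}
\begin{itemize}
\item[\textup{(a)}] $\mathcal Q_0=\mathcal O$. For $d\ge1$, $\mathcal Q_d$ is a line bundle on $C$ isomorphic to $N^d$, and multiplication $\mathcal Q_d\otimes\mathcal Q_e\to\mathcal Q_{d+e}$ is an isomorphism for $d,e\ge1$.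
\item[\textup{(b)}] For $0\le j\le d$ the map $\mu_{j,d}$ induces an isomorphism $\mathcal Q_{d-j}^{\oplus(j+1)}\to\mathcal I^j_d/\mathcal I^{j+1}_d$.
\end{itemize}
Thus the filtration $\mathcal A_d=\mathcal I^0_d\supseteq\mathcal I^1_d\supseteq\dots\supseteq\mathcal I^d_d\supseteq0$ has graded pieces
\begin{equation}\label{eq:pieces}
(N^{d-j})^{\oplus(j+1)}\quad(0\le j\le d-1),\qquad\mathcal O^{\oplus(d+1)}\quad(j=d).
\end{equation}
\end{proposition}

\begin{proof}
The local statements below are symmetric under the exchange, up to the sign of $t$ and the order of the summands in (b), so at each point $P$ we may use Proposition~\ref{prop:local} as stated.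

(a) We have $\mathcal Q_0=\mathcal A_0=\mathcal O$. For $d\ge1$ the stalk of $\mathcal Q_d$ at $P$ is the degree $d$ part of $\mathcal O_P[s,p]/(s,fp)$, namely $(\mathcal O_P/f)\,p^d$. It is zero for $P\notin C$ and free of rank one over $\mathcal O_{C,P}$ for $P\in C$. So $\mathcal Q_d$ is a line bundle on $C$, and multiplication is an isomorphism because $p^dp^e=p^{d+e}$. It remains to identify $\mathcal Q_1$, and for this we use the third visible invariant. The image $\bar t$ of $t$ is a global section of $\mathcal Q_1(1)$, and by \eqref{eq:local} it equals $gp$ at $P\in C$, a generator of $\mathcal W_P$ times a generator of $\mathcal Q_1(1)_P$. So $\bar t$ defines an injection $\mathcal O_C\to\mathcal Q_1(1)$ with image $\mathcal W\cdot\mathcal Q_1(1)\cong\mathcal W\otimes\mathcal Q_1(1)$. Hence $\mathcal Q_1(1)\cong\mathcal W^{-1}$, that is, $\mathcal Q_1\cong N$, and $\mathcal Q_d\cong\mathcal Q_1^{\otimes d}\cong N^d$.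

(b) The map $\mu_{j,d}$ is onto $\mathcal I^j_d$ and sends $\mathcal I_{d-j}^{\oplus(j+1)}$ into $\mathcal I_d^{j+1}$, so it induces a surjection as stated. We check injectivity at $P$. Since $s'=cs+fp$, the monomials $s^as'^{\,j-a}$ are obtained from the monomials $s^a(fp)^{j-a}$ by a unitriangular matrix over $\mathcal O_P$, so we may replace $s'$ by $fp$. Elements of the stalk of $\mathcal Q_{d-j}$ are represented by $\gamma p^{d-j}$ with $\gamma\in\mathcal O_P$. Suppose that
\[
\sum_{a=0}^j\gamma_a\,p^{d-j}s^a(fp)^{j-a}=\sum_{a=0}^j\gamma_af^{j-a}\,s^ap^{d-a}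
\]
lies in $(s,fp)^{j+1}$. If $j=d$, this ideal is zero in degree $d$, so $\gamma_af^{d-a}=0$ and $\gamma_a=0$ for all $a$. Let $j<d$. In a multiple of a generator $s^b(fp)^{j+1-b}$, the monomial $s^ap^{d-a}$ occurs only if $a\ge b$, and its coefficient is divisible by $f^{j+1-b}$, hence by $f^{j+1-a}$ when $a\le j$. So $f^{j+1-a}$ divides $\gamma_af^{j-a}$, whence $f\mid\gamma_a$ and $\gamma_ap^{d-j}\in(s,fp)$.
\end{proof}

\begin{corollary}\label{cor:lift}
Let $d\ge1$. The map $A_{d,n}\to H^0(\mathcal Q_d(n))\cong H^0(C,N^d(n))$ is surjective if $n\ge1$, and also if $n=0$ and $N^e\not\cong\mathcal O_C$ for $1\le e\le d-1$.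
\end{corollary}

\begin{proof}
By the sequence $0\to\mathcal I_d(n)\to\mathcal A_d(n)\to\mathcal Q_d(n)\to0$ it suffices to show $H^1(\mathcal I_d(n))=0$. By \eqref{eq:pieces}, $\mathcal I_d(n)$ has a finite filtration whose graded pieces are sums of copies of $\mathcal O(n)$ and of $N^e(n)$ with $1\le e\le d-1$. All of them have $H^1=0$: for $N^e(n)$ use \eqref{eq:deg} and Lemma~\ref{lem:LB}(b) if $n\ge1$, and Lemma~\ref{lem:LB}(c) if $n=0$. The long exact cohomology sequences of the filtration steps then give $H^1(\mathcal I_d(n))=0$.
\end{proof}

This is the existence statement that was missing in Section~\ref{sec:hand}.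

\section{Proof of the criterion}\label{sec:criterion}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}: $N$ not torsion implies $A$ not finitely generated]
Let $\mathfrak p=\bigoplus_{d,n}H^0(\mathcal I_d(n))$. It is a bihomogeneous ideal of $A$, because $\mathcal I$ is an ideal of $\mathcal A$. Put $\bar A=A/\mathfrak p$. Then $\bar A_{d,n}\subseteq H^0(\mathcal Q_d(n))$, so $\bar A_{0,n}=R_n$ and $\bar A_{d,n}\subseteq H^0(C,N^d(n))$ for $d\ge1$. By \eqref{eq:deg}, Lemma~\ref{lem:LB} and Corollary~\ref{cor:lift}:
\begin{itemize}
\item $\bar A_{d,n}=0$ for $n<0$;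
\item $\bar A_{0,0}=k$, and $\bar A_{d,0}=0$ for $d\ge1$, since $N^d$ has degree $0$ and is not trivial;
\item $\bar A_{d,1}\cong H^0(C,N^d(1))$ has dimension $3$ for every $d\ge1$.
\end{itemize}
Suppose that $A$ is finitely generated. Then $\bar A$ is generated by finitely many nonzero bihomogeneous elements outside $k$. By the first two items each of them has second degree at least $1$, so a product of two or more has second degree at least $2$. Hence $\bar A_{d,1}$ is spanned by the generators of bidegree $(d,1)$, and it vanishes for all but finitely many $d$. This contradicts the third item.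
\end{proof}

The argument shows that every bihomogeneous generating set of $A$ contains at least three elements of bidegree $(d,1)$ for each $d\ge1$. When $N$ is torsion, the second item fails: a power of $N$ has a nowhere vanishing section, and multiplication by a lift of it carries the invariants for finitely many $d$ to all $d$. To pass from the quotients $\mathcal Q_d$ back to $A$ we descend the filtration.

\begin{lemma}\label{lem:descend}
Let $A'\subseteq A$ be a bigraded subalgebra that contains $s$ and $s'$. If $A'_{e,n}\to H^0(\mathcal Q_e(n))$ is surjective for all $e\ge0$ and $n\in\mathbb Z$, then $A'=A$.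
\end{lemma}

\begin{proof}
Fix $d,n$. We show $H^0(\mathcal I^j_d(n))\subseteq A'$ by descending induction on $j$; the case $j=d+1$ is trivial, and the case $j=0$ is the claim. Let $\xi\in H^0(\mathcal I^j_d(n))$ with $j\le d$. By Proposition~\ref{prop:filtration}(b), its image in $H^0\bigl((\mathcal I^j_d/\mathcal I^{j+1}_d)(n)\bigr)$ corresponds to a tuple $(\bar\xi_0,\dots,\bar\xi_j)$ of sections of $\mathcal Q_{d-j}(n)$. Lift each $\bar\xi_a$ to $\xi_a\in A'_{d-j,n}$. Then $\xi-\sum_a\xi_as^as'^{\,j-a}$ lies in $H^0(\mathcal I^{j+1}_d(n))\subseteq A'$, so $\xi\in A'$.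
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}: $N$ torsion implies $A$ finitely generated]
Let $\nu\ge1$ be the order of $N$. Since $N^e\not\cong\mathcal O_C$ for $1\le e\le\nu-1$, Corollary~\ref{cor:lift} with $n=0$ provides $\sigma\in A_{\nu,0}$ whose image $\bar\sigma$ is a nowhere vanishing section of $\mathcal Q_\nu\cong\mathcal O_C$. For $1\le i\le\nu$ choose finitely many homogeneous generators $\bar\eta_{i,b}$ of the $R$-module $\bigoplus_{n\ge1}H^0(\mathcal Q_i(n))$, which is possible by Serre's theorem, and lift them to bihomogeneous elements $\eta_{i,b}\in A$ by Corollary~\ref{cor:lift}. Let $A'$ be the subalgebra generated by $x,y,z,s,s',\sigma$ and all $\eta_{i,b}$. We verify the hypothesis of Lemma~\ref{lem:descend}.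

For $e=0$ the target is $R_n$, and $R\subseteq A'$. Let $e\ge1$. If $n<0$, the target is zero by Lemma~\ref{lem:LB}(a). If $n=0$ and $\nu\nmid e$, it is zero by Lemma~\ref{lem:LB}(c). If $n=0$ and $e=l\nu$, it is one-dimensional and spanned by the nowhere vanishing section $\bar\sigma^{\,l}$, the image of $\sigma^l$. If $n\ge1$, write $e=l\nu+i$ with $l\ge0$ and $1\le i\le\nu$. By Proposition~\ref{prop:filtration}(a), multiplication by $\bar\sigma^{\,l}$ is an isomorphism $\mathcal Q_i(n)\to\mathcal Q_e(n)$. So every section of $\mathcal Q_e(n)$ has the form $\bar\sigma^{\,l}\sum_b\rho_b\bar\eta_{i,b}$ with forms $\rho_b\in R$ of the appropriate degrees, and it is the image of $\sigma^l\sum_b\rho_b\eta_{i,b}\in A'_{e,n}$. Hence $A=A'$.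
\end{proof}

\begin{remark}\label{rem:hyp}
The number $3$ in (H) enters only through \eqref{eq:deg}. If it is replaced by $\delta$, then $\deg N^d(n)=d(\delta-3)+3n$. For $\delta<3$ the bundles $N^d(1)$ have no sections once $d>3$, and for $\delta>3$ the bundles $N^d$ with $d\ge1$ do have sections. Only $\delta=3$ allows $H^0(N^d)=0$ and $H^0(N^d(1))\ne0$ for all $d\ge1$, which is what the first half of the proof exploits.
\end{remark}

\section{The cuspidal cubic}\label{sec:cusp}

Let $f=x^3-y^2z$, with the chart and notation of Section~\ref{sec:hand}. Suppose that $\mathcal W$ is the ideal of three points of the chart with parameters $\tau_1,\tau_2,\tau_3\in k$. A form of degree $d$ that cuts out $d$ times these points restricts to a constant multiple of $\prod_i(\tau-\tau_i)^d$, and Lemma~\ref{lem:gap} forces $d(\tau_1+\tau_2+\tau_3)=0$. In characteristic $0$ it is therefore enough to have three points whose parameters have nonzero sum; the example \eqref{eq:example} has $0,0,-1$.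

\begin{proof}[Proof of Theorem~\ref{thm:example}]
We saw that $f$ is irreducible. On the chart $y=1$, \eqref{eq:gh} shows that $\mathcal W$ is the principal ideal $(\tau^2(\tau+1))$ of $k[\tau]$, which is nonzero with quotient of dimension $3$. At the remaining point $(0:0:1)$ the form $g$ takes the value $1$, so $\mathcal W$ is the unit ideal there. This proves (H).

Let $d\ge1$ and suppose $N^d\cong\mathcal O_C$. By Lemma~\ref{lem:trivial} there is $F\in R_d$ with $F\mathcal O_C=\mathcal W^d$. On the chart, $\widetilde F$ and $\tau^{2d}(\tau+1)^d$ generate the same ideal of $k[\tau]$, so $\widetilde F=\mu\,\tau^{2d}(\tau+1)^d$ with $\mu\in k$, $\mu\ne0$. The coefficient of $\tau^{3d-1}$ on the right is $d\mu$, and it vanishes by Lemma~\ref{lem:gap}. This is impossible because $\operatorname{char}k=0$. So $N^d\not\cong\mathcal O_C$, and $H^0(C,N^d)=0$ by Lemma~\ref{lem:LB}(c). Thus $N$ is not torsion, and Theorem~\ref{thm:criterion} shows that $\ker D$ is not finitely generated.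
\end{proof}

\begin{remark}
The polynomial $\lambda$ of Section~\ref{sec:hand} is the image of $\xi$ in $\mathcal Q_d(n)$, read on the chart. At a point $P$ of the chart $h$ generates $\mathcal W_P$, so $\mathcal A_P=\mathcal O_P[s',p]$ with $p=v-cw-c'u$ and $g=ch+c'f$. Modulo $(f,u)$ we have $s'\mapsto0$ and $p\mapsto v-qw$, so the image of $\xi$ is $\lambda p^d$. Hence $\Theta(A_{d,1})\cong\bar A_{d,1}$ has dimension $3$, and every $\lambda$ allowed by \eqref{eq:lambda} with $n=1$ occurs for every $d\ge1$.
\end{remark}

\begin{example}
Keep $f=x^3-y^2z$ and take $g=z^4$, $h=y^3z$. The forms $y$ and $z$ have no common zero on $C$, so $\mathcal W=z\,(z^3,y^3)\mathcal O_C=z\mathcal O_C$. On the chart this is the ideal $(\tau^3)$, and at the cusp it is the unit ideal, so (H) holds, with parameters $0,0,0$. By Lemma~\ref{lem:trivial}, $N\cong\mathcal O_C$, and by Theorem~\ref{thm:criterion} the kernel is finitely generated. Here $\nu=1$, and one can take $\sigma=t/z=z^3w-y^3v\in A_{1,0}$: its image $\bar\sigma$ is nonzero because $z\bar\sigma=\bar t\ne0$, and a nonzero section of $\mathcal O_C$ vanishes nowhere.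
\end{example}

\begin{remark}
The assumption on the characteristic, used in Lemma~\ref{lem:free} and in the step $d\mu\ne0$, cannot be dropped. Over a field of characteristic $p>0$ the kernel of \eqref{eq:elem} contains the Noetherian ring $k[X_1,\dots,X_m,X_{m+1}^p,\dots,X_n^p]$, over which $B$ is a finite module. The kernel is then a finite module over that ring, and so a finitely generated algebra.
\end{remark}

\begin{thebibliography}{9}

\bibitem{LND}
\emph{Locally Nilpotent Derivations of Polynomial Rings},
\texttt{https://ruor.uottawa.ca/\allowbreak bitstreams/\allowbreak f3a5b18d-7440-40c2-81ec-2e99a9409655/\allowbreak download}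

\end{thebibliography}
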